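# Two-sided series with Gaussian weights: nonzero elements topologically invertible, invertible elements not open

## 1. An algebra of formal Laurent series

Let $\mathbb K$ be $\mathbb R$ or $\mathbb C$. The whole talk happens inside one algebra, so we build it first. Its elements are formal two-sided series $\sum_{k\in\mathbb Z}a_kt^k$ whose coefficients may grow at $+\infty$, though more slowly than every $e^{\eta k^2}$, and must decay at $-\infty$, faster than every $e^{-N'k^2}$.

For $n\ge 1$ and $k\in\mathbb Z$ put
$$w_n(k)=e^{-2^{-n}k^2}\ (k\ge 0),\qquad w_n(k)=e^{2^{n}k^2}\ (k<0).$$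
Let $A$ be the space of all $a=(a_k)_{k\in\mathbb Z}\in\mathbb K^{\mathbb Z}$, written $a=\sum_k a_kt^k$, with
$$|a|_n=\sum_{k\in\mathbb Z}|a_k|\,w_n(k)<\infty\qquad\text{for all } n\ge 1 .$$

**Step 1: $A$ is a Fréchet space.** Each $w_n(k)$ increases with $n$, so the norms $|\cdot|_n$ increase with $n$. They define a Hausdorff, locally convex, metrizable topology. It is complete: a Cauchy sequence converges in each weighted $\ell^1$-space $\{|a|_n<\infty\}$, and the limits agree because each of them is the coordinatewise limit. Finite sums are dense, since $\big|a-\sum_{|k|\le m}a_kt^k\big|_n$ is the tail of a convergent series.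

**Step 2: a description by growth.** We claim that $a\in A$ if and only if

$$\text{for all }\eta,N'>0\text{ there is }C\text{ with}\quad |a_k|\le Ce^{\eta k^2}\ (k\ge0),\qquad |a_k|\le Ce^{-N'k^2}\ (k\le 0).\tag{1}$$

If $a\in A$, choose $n$ with $2^{-n}\le\eta$ and $2^n\ge N'$. From $|a_k|w_n(k)\le|a|_n$ we get (1) with $C=|a|_n$. Conversely, given $n$, use (1) with $\eta=2^{-n-1}$ and $N'=2^{n+1}$. Then $|a_k|w_n(k)$ is at most $Ce^{-2^{-n-1}k^2}$ for $k\ge0$ and at most $Ce^{-2^nk^2}$ for $k<0$, which is summable.

For example, $\sum_{k\ge0}e^{k^{3/2}}t^k\in A$, because $k^{3/2}\le\eta k^2$ once $k\ge\eta^{-2}$. As a power series it diverges at every $t\neq0$. Thus **elements of $A$ are not functions**, a point that will matter.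

**Step 3: the weights allow multiplication.** The purpose of this step is the inequality
$$w_n(k+l)\le w_{n+1}(k)\,w_{n+1}(l)\qquad(k,l\in\mathbb Z).\tag{2}$$
Put $\varphi_n=-\log w_n$, so $\varphi_n(k)=2^{-n}k^2$ for $k\ge0$ and $\varphi_n(k)=-2^nk^2$ for $k<0$. We need $\varphi_n(k+l)\ge\varphi_{n+1}(k)+\varphi_{n+1}(l)$. By symmetry there are four cases.

* If $k,l\ge0$: $2^{-n}(k+l)^2\ge2^{-n-1}(k^2+l^2)$.
* If $k,l<0$: $(k+l)^2\le2k^2+2l^2$, so $-2^n(k+l)^2\ge-2^{n+1}(k^2+l^2)$.
* If $l=-m<0$ and $k\ge m$: we need $2^{-n}(k-m)^2\ge2^{-n-1}k^2-2^{n+1}m^2$. Multiply $k^2\le2(k-m)^2+2m^2$ by $2^{-n-1}$ to get $2^{-n-1}k^2\le2^{-n}(k-m)^2+2^{-n}m^2\le2^{-n}(k-m)^2+2^{n+1}m^2$.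
* If $l=-m<0$ and $0\le k<m$: since $2^n\ge2^{-n-1}$,
$$-2^n(m-k)^2\ge-2^nm^2=2^nm^2-2^{n+1}m^2\ge2^{-n-1}m^2-2^{n+1}m^2\ge2^{-n-1}k^2-2^{n+1}m^2 .$$

**Step 4: the product.** Put $(ab)_m=\sum_{k+l=m}a_kb_l$. By (2),
$$\sum_m w_n(m)\sum_{k+l=m}|a_k||b_l|\le\sum_{k,l}|a_k|w_{n+1}(k)\,|b_l|w_{n+1}(l),$$
so the sums converge absolutely and
$$|ab|_n\le|a|_{n+1}|b|_{n+1}.\tag{3}$$
The product is therefore jointly continuous. It is commutative, and it is associative because the triple sums also converge absolutely, by (2) used twice. The unit is $e=t^0$, and $t$ is invertible with inverse $t^{-1}$.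

So $A$ is a commutative, complete metrizable, locally convex unital algebra. Note the index shift $n\to n+1$ in (3): the norms are not submultiplicative as they stand. Section 3 shows that such a loss is unavoidable for our purpose.

## 2. Topologically invertible elements, and what $A$ is for

A **semitopological algebra** is a topological algebra $A$ over $\mathbb K$ with separately continuous multiplication and a unit $e_A$.

**Definition (topological invertibility).** An element $a$ is *topologically left invertible* if $e_A\in\overline{Aa}$, *topologically right invertible* if $e_A\in\overline{aA}$, and *topologically invertible* if it is both.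

**Definition ($Q$, $TQ$, proper $TQ$, type $F$).** $A$ is a *$Q$-algebra* if its set of invertible elements is open. It is a *$TQ$-algebra* if its set of topologically invertible elements is open. A *proper $TQ$-algebra* is a $TQ$-algebra that is not a $Q$-algebra. An *algebra of type $F$* (an *$F$-algebra*) is a complete metrizable unital topological algebra.

**Example (polynomials).** Take $\mathbb K[x]$ with the norm $\sup_{[2,3]}|p|$. If $p$ has no zero on $[2,3]$, the Weierstrass theorem gives polynomials $q_i\to1/p$ uniformly on $[2,3]$, so $pq_i\to1$ and $p$ is topologically invertible. If $p(x_0)=0$ with $x_0\in[2,3]$, then every $pq$ vanishes at $x_0$. As evaluation at $x_0$ is continuous, $1\notin\overline{p\,\mathbb K[x]}$. So the topologically invertible elements are the polynomials without zeros on $[2,3]$, an open set. The invertible elements are the nonzero constants, and $1+sx\to1$ as $s\to0$, so they are not open. This is a proper $TQ$-algebra, but it is not complete.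

The question, posed in "Properties of $TQ$-algebras" (http://www.eap.ee/public/proceedings_pdf/2011/issue_3/proc-2011-3-141-148.pdf), is whether a proper $TQ$-algebra can be complete and metrizable: *does there exist a proper $TQ$-algebra of type $F$?* The answer is yes, over $\mathbb R$ and over $\mathbb C$, and the algebra of Section 1 is an example.

**Theorem 1.** Every nonzero $a\in A$ satisfies $\overline{aA}=A$, so the set of topologically invertible elements is $A\setminus\{0\}$ and $A$ is a $TQ$-algebra. The set of invertible elements of $A$ is not open. Hence $A$ is a proper $TQ$-algebra of type $F$.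

## 3. Submultiplicative seminorms exclude an example

The first place to look is a Banach algebra. There it fails at once: if $\|xa-e\|<1$ and $\|ay-e\|<1$, the Neumann series makes $xa$ and $ay$ invertible, so $a$ has a left and a right inverse. The next place to look is the usual Fréchet algebras, such as the entire functions with sup norms on disks. These are *locally $m$-convex*: the topology is given by submultiplicative seminorms. The same argument works there, one seminorm at a time. Below, "complete" includes "Hausdorff".

**Proposition 2.** In a complete Hausdorff locally $m$-convex unital algebra $B$ every topologically invertible element is invertible. Hence no proper $TQ$-algebra is complete and locally $m$-convex.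

*Proof.* We may assume $B\ne\{0\}$. Take a defining family of submultiplicative seminorms, add all finite maxima to make it directed, and discard the zero seminorm. For each $p$ in the family let $B_p$ be the completion of $B/\ker p$. It is a unital Banach algebra, and $p(e)\neq0$ because $p(x)\le p(x)p(e)$. Write $[x]_p$ for the image of $x$.

**Step 1: inverses in each $B_p$.** Let $a$ be topologically invertible. Choose $x,y\in B$, depending on $p$, with $p(xa-e)<1$ and $p(ay-e)<1$. By the Neumann series $[xa]_p$ and $[ay]_p$ are invertible in $B_p$. So $[a]_p$ is left and right invertible, hence has a unique inverse $b_p\in B_p$.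

**Step 2: compatibility.** If $q\le p$, the connecting map $B_p\to B_q$ is a norm-decreasing unital homomorphism taking $[a]_p$ to $[a]_q$. It takes $b_p$ to an inverse of $[a]_q$, that is, to $b_q$.

**Step 3: gluing.** By the Arens–Michael theorem (E. Michael, *Locally multiplicatively-convex topological algebras*, Mem. AMS 11, 1952), $B=\varprojlim B_p$, so the $b_p$ come from one element of $B$. Here is the argument in our case. For each $p$ and each integer $m\ge1$ choose $y_{p,m}\in B$ with $\|[y_{p,m}]_p-b_p\|<1/m$. For $q\le p$, applying the connecting map gives $\|[y_{p,m}]_q-b_q\|<1/m$. So the net $(y_{p,m})$ is Cauchy for every $q$, and it converges to some $b\in B$ with $[b]_q=b_q$ for all $q$. Then $q(ab-e)=q(ba-e)=0$ for all $q$, and $ab=ba=e$ since $B$ is Hausdorff.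

For the last statement: in such an algebra the two sets of elements coincide, so $TQ$ implies $Q$. $\square$

So an example must be a complete algebra whose topology cannot be given by submultiplicative seminorms. This is why $w_n$ is controlled by $w_{n+1}$ in (2).

## 4. Computations by hand in $A$

**Linear factors.** For $s\in\mathbb K\setminus\{0\}$ the element $e-st$ has inverse $\sum_{k\ge0}s^kt^k$, which lies in $A$ because $|s|^k\le Ce^{\eta k^2}$ for each $\eta>0$. The element $e-st^{-1}$ is also invertible. The geometric series $\sum_{k\ge0} s^kt^{-k}$ does not decay fast enough to be in $A$, but $e-st^{-1}=-st^{-1}(e-s^{-1}t)$ is a product of invertible elements. We can always expand toward positive powers.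

**The nonnegative half.** Let $A_+$ be the closed subalgebra $\{h\in A: h_k=0\text{ for }k<0\}$. Suppose $h_0=1$. The formal reciprocal $g$ of $h$ has $g_0=1$ and, for $n\ge1$,
$$g_n=\sum_{r\ge1}(-1)^r\sum_{k_1+\dots+k_r=n}h_{k_1}\cdots h_{k_r},$$
summed over the $2^{n-1}$ compositions of $n$ into integers $k_i\ge1$. If $|h_k|\le Ce^{\eta k^2}$ with $C\ge1$, then, since $r\le n$ and $\sum k_i^2\le n^2$,
$$|g_n|\le2^nC^ne^{\eta n^2}\le C'e^{2\eta n^2}.\tag{4}$$
As $\eta>0$ is arbitrary, $g\in A_+$. So every $h\in A_+$ with $h_0\ne0$ is invertible. If $h_0=0$, then $h$ is not even topologically invertible in $A_+$, because $h\mapsto h_0$ is a continuous multiplicative functional on $A_+$. Thus $A_+$ is a $Q$-algebra, so it is not a proper $TQ$-algebra.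

**The nonpositive half.** Let $A_-=\{a\in A:a_k=0\text{ for }k>0\}$. Its elements converge at every $t\ne0$. For $t_0\in\mathbb K\setminus\{0\}$ evaluation at $t_0$ is multiplicative on $A_-$, and it is continuous since $|a(t_0)|\le|a|_n\sup_{k\ge0}|t_0|^{-k}e^{-2^nk^2}$. Hence an element of $A_-$ that vanishes at a point $t_0\in\mathbb K\setminus\{0\}$ is not topologically invertible in $A_-$. Now, for $0<s\le1$, consider
$$u_s=\prod_{j\ge1}\big(1-se^{-j^2}t^{-1}\big)=\sum_{k\ge0}(-s)^k\sigma_kt^{-k},\qquad\sigma_k=\sum_{1\le j_1<\dots<j_k}e^{-j_1^2-\dots-j_k^2}.$$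
The product converges on $\mathbb C\setminus\{0\}$, its expansion converges absolutely there because $\prod_j(1+se^{-j^2}|t|^{-1})<\infty$, and it vanishes at $t=se^{-j^2}$ for every $j\ge1$. Since $j_i\ge i$ and
$$\sum_{j\ge i}e^{-j^2}\le e^{-i^2}\sum_{p\ge0}e^{-p^2}\le2e^{-i^2},$$
we have
$$0<\sigma_k\le\prod_{i=1}^k2e^{-i^2}=2^ke^{-k(k+1)(2k+1)/6}\le2^ke^{-k^3/3}.\tag{5}$$
So $u_s\in A_-$. Also
$$|u_s-e|_n=\sum_{k\ge1}s^k\sigma_ke^{2^nk^2}\le s\sum_{k\ge1}\sigma_ke^{2^nk^2}\to0\qquad(s\to0).\tag{6}$$
In $A_-$ the elements $u_s$ are therefore not topologically invertible, and they tend to $e$. So $A_-$ is not a $TQ$-algebra.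

The two halves fail in opposite ways. In $A_+$ too many elements near $e$ are invertible; in $A_-$ the evaluations stop elements from being topologically invertible. In $A$ these evaluations are no longer available: the example in Section 1 diverges at every $t\ne0$.

**The element $u_s$ inside $A$.** Let $p_J=\prod_{j\le J}(e-se^{-j^2}t^{-1})$ and $v_J=\prod_{j>J}(1-se^{-j^2}t^{-1})$. As Laurent series on $\mathbb C\setminus\{0\}$ we have $u_s=p_Jv_J$, and comparing coefficients, the same holds in $A$. The factors of $p_J$ are invertible in $A$, so $u_sp_J^{-1}=v_J$. The $k$-th coefficient of $v_J$ has modulus at most $s^k\prod_{i\le k}2e^{-(J+i)^2}\le e^{-J^2}2^ke^{-k^3/3}$ for $k\ge1$, because $(J+i)^2\ge J^2+i^2$. Hence $|v_J-e|_n\le e^{-J^2}\sum_{k\ge1}2^ke^{-k^3/3+2^nk^2}\to0$ as $J\to\infty$. Thus $u_sp_J^{-1}\to e$, and **$u_s$ is topologically invertible in $A$**. Whether it is invertible is not clear from this; Section 8 shows that it is not.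

## 5. Evaluating divergent series by truncating them

How would one show that $aA$ is dense for every $a\ne0$? If it is not, Hahn–Banach gives a nonzero continuous functional $f$ vanishing on $aA$. With $f_k=f(t^k)$ and $c_l=f_{-l}$, the conditions $f(at^j)=0$ become
$$\sum_{k+l=m}a_kc_l=0\qquad\text{for all }m\in\mathbb Z .$$
One would like to read this as $a(t)c(t)=0$ for Laurent series and to conclude $c=0$. This stops at the word "for": neither series need converge anywhere. The positive part of $a$ may have radius of convergence $0$, and continuity of $f$ only gives $|c_l|\le Ke^{Nl^2}$ for $l\ge0$, with some $N$.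

A purely algebraic argument cannot replace convergence either. With $a=e-t$ and $c_l=1$ for all $l$ we have $\sum_{k+l=m}a_kc_l=c_m-c_{m-1}=0$, and neither $a$ nor $c$ is zero. This $c$ does not come from a continuous functional on $A$, since those satisfy $|c_l|\le Ke^{-\varepsilon l^2}$ as $l\to-\infty$. So the decay must enter.

What gets past this point is to evaluate on a small circle $|t|=e^{-R}$ and to cut the series off at an index proportional to $R$. For $l>0$ the terms of $c$ have size at most $Ke^{Nl^2-lR}$. The exponent is negative for $0<l<R/N$ and becomes harmful only beyond. So cut $c$ at $L\approx R/(4N)$. For $a$ the exponent is $\eta k^2-kR$ with $\eta$ as small as we like, so we may cut at $M\approx\lambda R$ for any $\lambda$ fixed in advance. The next lemma says that the truncated series multiply correctly up to an error $e^{-\delta R^2}$. Such an error beats each factor $e^{lR}$ with fixed $l$, so it can be used in Cauchy's coefficient estimate. The same lemma with right-hand side $e$ instead of $0$ will exclude inverses.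

**Notation.** For a sequence $x=(x_k)_{k\in\mathbb Z}$ and an integer $M\ge0$ let $x^{(M)}(t)=\sum_{k\le M}x_kt^k$. If $x_k$ decays like $e^{-\varepsilon k^2}$ at $-\infty$, this is an absolutely convergent Laurent series on $\mathbb C\setminus\{0\}$. From here on $t$ is also a complex variable, even when $\mathbb K=\mathbb R$: real coefficients are complex numbers, so nothing changes.

**Lemma 3.** Let $N\ge1\ge\varepsilon>0$, let $a\in A$, and let $c\in\mathbb K^{\mathbb Z}$ satisfy $|c_l|\le Ke^{Nl^2}$ $(l\ge0)$ and $|c_l|\le Ke^{-\varepsilon l^2}$ $(l\le0)$. Suppose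
$$\sum_{k+l=m}a_kc_l=\kappa\,\delta_{m,0}\quad\text{for all }m\in\mathbb Z,\qquad\kappa\in\{0,1\}.\tag{7}$$
Put $\mu=\frac1{4N}$, $\lambda=\frac3\varepsilon$, $\delta=\frac1{32N}$, $L=\lfloor\mu R\rfloor$, $M=\lfloor\lambda R\rfloor$. Then there is $R_0$ such that for all $R\ge R_0$
$$|a^{(M)}(t)\,c^{(L)}(t)-\kappa|\le e^{-\delta R^2}\qquad\text{whenever }e^{-2R}\le|t|\le e^{-R}.\tag{8}$$

The series in (7) converge absolutely: as $k\to+\infty$ use (1) with $\eta<\varepsilon$, and as $k\to-\infty$ use (1) with $N'>N$.

*Proof.* **Step 1: split the error into three sums.** Let $|t|=e^{-r}$ with $R\le r\le2R$. The $m$-th Laurent coefficient of $P=a^{(M)}c^{(L)}$ is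
$$P_m=\sum_{k+l=m,\ k\le M,\ l\le L}a_kc_l .$$
For $m\le L$, subtracting from (7) gives
$$P_m-\kappa\delta_{m,0}=-\sum_{k+l=m,\ (k>M\text{ or }l>L)}a_kc_l .$$
For $m>L\ge0$ we have $\delta_{m,0}=0$, and $P_m$ itself is an error. Hence $|P(t)-\kappa|\le\sum_{T_1\cup T_2\cup T_3}|a_k||c_l|e^{-(k+l)r}$, where
$$T_1=\{k\le M,\ l\le L,\ k+l>L\},\quad T_2=\{k>M,\ k+l\le L\},\quad T_3=\{l>L,\ k+l\le L\}.$$

In $T_1$ the total exponent $k+l$ is large, and $|t|^{k+l}$ is small. In $T_2$ the index $l$ is very negative, and $c_l$ is small. In $T_3$ the index $k$ is negative, and $a_k$ is small. We now fix constants that make all three work.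

Let $\eta=\varepsilon^2/(144N)$, so that $\eta\le\varepsilon/8$ and $\eta\lambda^2=\frac1{16N}$. Let $N'=18N+1$, and let $C$ be the constant in (1) for these $\eta$ and $N'$. Recall $L\le\mu R<L+1$ and $M\le\lambda R<M+1$.

**Step 2: $T_1$.** Here $k\ge L+1-l\ge1$ and $l\ge L+1-k\ge L+1-M$. So $1\le k\le M$ and $L-M<l\le L$, which leaves at most $M^2\le\lambda^2R^2$ pairs. Since $k+l\ge L+1>\mu R$ and $r\ge R$, we have $e^{-(k+l)r}\le e^{-\mu R^2}$. Moreover $|a_k|\le Ce^{\eta\lambda^2R^2}$. Also $|c_l|\le Ke^{N\mu^2R^2}$: for $0\le l\le L$ this is the growth bound, and for $l<0$ we have $|c_l|\le K$. Since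
$$-\mu+N\mu^2+\eta\lambda^2=-\tfrac4{16N}+\tfrac1{16N}+\tfrac1{16N}=-\tfrac1{8N},$$
the sum over $T_1$ is at most $CK\lambda^2R^2e^{-R^2/(8N)}$.

**Step 3: $T_2$.** Here $k\ge M+1>\lambda R$. Since $\lambda\ge3>\frac14\ge\mu$, we have $M\ge L$, so $l\le L-k\le L-M-1<0$. Put $j=-l>0$. Then $0<k\le L+j$, so $k^2\le2L^2+2j^2$. Using $2\eta\le\varepsilon/4$,
$$|a_kc_l|\le CKe^{2\eta L^2+2\eta j^2-\varepsilon j^2}\le CKe^{2\eta\mu^2R^2}e^{-3\varepsilon j^2/4}.$$
From $R\le r\le2R$ we get $e^{-(k+l)r}=e^{-kr}e^{jr}\le e^{-\lambda R^2}e^{2jR}$. Since $2jR\le\frac\varepsilon2j^2+\frac2\varepsilon R^2$, each term is at most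
$$CK\exp\Big(\big(2\eta\mu^2+\tfrac2\varepsilon-\lambda\big)R^2\Big)e^{-\varepsilon j^2/4}.$$
As $\lambda=3/\varepsilon$, $\eta\le\frac18$ and $\mu\le\frac14$, the bracket satisfies $2\eta\mu^2+\frac2\varepsilon-\lambda\le\frac18-\frac1\varepsilon\le-\frac78$. (Here one sees why $\lambda$ must exceed $2/\varepsilon$.) For each $j$ there are at most $L+j$ values of $k$. So the sum over $T_2$ is at most $CKe^{-7R^2/8}\sum_{j\ge1}(L+j)e^{-\varepsilon j^2/4}=O\big((1+R)e^{-7R^2/8}\big)$.

**Step 4: $T_3$.** Here $l\ge L+1>\mu R$ and $k\le L-l<0$. Put $j=-k>0$. Then $0<l\le L+j$, so $|c_l|\le Ke^{2NL^2+2Nj^2}$. Also $|a_k|\le Ce^{-N'j^2}$, and $e^{-(k+l)r}=e^{-lr}e^{jr}\le e^{-\mu R^2}e^{2jR}$. Since $2jR\le16Nj^2+\frac{R^2}{16N}$, each term is at most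
$$CK\exp\Big(\big(2N\mu^2-\mu+\tfrac1{16N}\big)R^2\Big)e^{-(N'-18N)j^2}=CKe^{-R^2/(16N)}e^{-j^2},$$
because $2N\mu^2-\mu+\frac1{16N}=\frac{2-4+1}{16N}$. For each $j$ there are at most $j$ values of $l$. So the sum over $T_3$ is $O(e^{-R^2/(16N)})$.

**Step 5: total.** The three sums together are $O\big((1+R^2)e^{-R^2/(16N)}\big)$, which is at most $e^{-R^2/(32N)}$ for all large $R$. The constants depend on $a,c,N,\varepsilon,K$, but not on $t$. $\square$

## 6. Circles on which one term dominates

To exploit (8) with $\kappa=0$ we need small circles on which $a^{(M)}$ is not small. For small $|t|$ the negative powers of $t$ are the large ones, and their coefficients decay so fast that on suitable circles a single term dominates.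

**Lemma 4.** Let $a\in A$ with $a_k\ne0$ for some $k<0$. Put $\alpha(t)=\sum_{k\ge0}\alpha_kt^{-k}$ with $\alpha_k=a_{-k}$, put $\Phi(R)=\max_{k\ge0}(kR+\log|\alpha_k|)$, and let $\nu(R)$ be the largest maximizing index. Then $\nu$ is nondecreasing, $\Phi(R)\to\infty$ as $R\to\infty$, and for all sufficiently large $x$ there is $R\in[x,1.1x]$ such that
$$|\alpha(t)-\alpha_\nu t^{-\nu}|\le\tfrac13|\alpha_\nu t^{-\nu}|=\tfrac13e^{\Phi(R)}\quad\text{for }|t|=e^{-R},\ \nu=\nu(R).\tag{9}$$
Call such an $R$ *good*. Moreover, if $M=\lfloor\lambda R'\rfloor$ with $\lambda=3/\varepsilon$, $0<\varepsilon\le1$, then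
$$|a^{(M)}(t)-\alpha(t)|\le B\qquad\text{for all }|t|\le e^{-R'},\ t\ne0,\ R'\ge2,\tag{10}$$
with $B$ independent of $R'$ and $t$.

*Example.* For $a=e+t^{-1}$ we have $\alpha_0=\alpha_1=1$, so $\Phi(R)=R$ and $\nu(R)=1$ for $R\ge0$. For $|t|=e^{-R}$, (9) says $1\le\frac13e^R$, which holds as soon as $R\ge\log 3$.

*Proof.* Write $g_k=\log|\alpha_k|\in[-\infty,\infty)$. By (1), $kR+g_k\le kR+\log C-N'k^2\to-\infty$ as $k\to\infty$, and some $g_k$ is finite. So the maximum exists and is attained by finitely many indices.

**Step 1: $\nu$ is nondecreasing.** Let $R<R'$, $k=\nu(R)$, $k'=\nu(R')$. Both $g_k$ and $g_{k'}$ are finite. Adding $kR+g_k\ge k'R+g_{k'}$ and $k'R'+g_{k'}\ge kR'+g_k$ gives $(k'-k)(R'-R)\ge0$, so $k'\ge k$.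

**Step 2: $\Phi(R)\to\infty$.** Some $\alpha_k\ne0$ with $k\ge1$, and $\Phi(R)\ge kR+g_k$.

**Step 3: $\nu(R)=o(R)$.** This says that $\nu$ jumps rarely. By the same inequality, $\Phi\ge g_k$ on $[0,\infty)$, so there is $q\ge0$ with $\Phi\ge-q$ there. Let $N'>0$ and $|\alpha_k|\le C_{N'}e^{-N'k^2}$. For $k=\nu(R)$,
$$-q\le\Phi(R)\le kR+\log C_{N'}-N'k^2 .$$
If $k\ge2R/N'$, then $kR\le\frac{N'}2k^2$, so $\frac{N'}2k^2\le\log C_{N'}+q$ and $k$ is bounded by a constant depending on $N'$. Hence $\nu(R)\le\max(2R/N',\mathrm{const}_{N'})$. As $N'$ is arbitrary, $\nu(R)=o(R)$.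

**Step 4: find an interval on which $\nu$ is constant.** By Step 3, for all large $x$ we have $\nu(1.1x)<Q$, where $Q=\lfloor x/40\rfloor$. The $Q$ consecutive intervals $[x+4i,x+4i+4]$, $0\le i<Q$, lie in $[x,1.1x]$ because $4Q\le x/10$. If $\nu$ had different values at the endpoints of each of them, it would increase by at least $1$ on each. Then $\nu(1.1x)\ge Q$, a contradiction. So $\nu$ has equal values at the two endpoints of one of them. Let $R$ be its midpoint and $\nu$ the common value. By monotonicity $\nu(R-2)=\nu(R)=\nu(R+2)=\nu$.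

**Step 5: such an $R$ is good.** For $k>\nu$, $k(R+2)+g_k\le\Phi(R+2)=\nu(R+2)+g_\nu$, that is,
$$kR+g_k\le\nu R+g_\nu-2(k-\nu).$$
For $k<\nu$, $k(R-2)+g_k\le\Phi(R-2)=\nu(R-2)+g_\nu$, that is, $kR+g_k\le\nu R+g_\nu-2(\nu-k)$. Exponentiating and summing,
$$\sum_{k\ne\nu}|\alpha_k|e^{kR}\le|\alpha_\nu|e^{\nu R}\cdot2\sum_{p\ge1}e^{-2p}=\frac2{e^2-1}\,|\alpha_\nu|e^{\nu R}<\tfrac13|\alpha_\nu|e^{\nu R}$$
(in this line $e$ is the number $2.718\ldots$). Since $|\alpha_kt^{-k}|=|\alpha_k|e^{kR}$ on $|t|=e^{-R}$, this is (9).

**Step 6: the retained positive powers are bounded.** The difference $a^{(M)}-\alpha$ is $\sum_{1\le k\le M}a_kt^k$. Take $\eta=1/(2\lambda)$ in (1). For $1\le k\le M\le\lambda R'$ and $|t|\le e^{-R'}$ we have $k^2\le\lambda R'k$, so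
$$|a_kt^k|\le Ce^{\eta\lambda R'k-kR'}=Ce^{-kR'/2}\le Ce^{-k}.$$
Summing over $k\ge1$ gives (10), with $B=C\sum_{k\ge1}e^{-k}$. $\square$

## 7. Density of $aA$ for every $a\ne0$

We prove the first half of Theorem 1. Let $a\ne0$ and suppose $\overline{aA}\ne A$.

**Step 1: move a coefficient to a negative index.** Since $t$ is invertible, replacing $a$ by $t^{-j}a$ does not change $aA$. So we may assume $a_k\ne0$ for some $k<0$, and Lemma 4 applies.

**Step 2: turn non-density into a convolution equation.** By Hahn–Banach there is a continuous linear functional $f\ne0$ vanishing on $aA$. As the norms increase, $|f(x)|\le K|x|_n$ for some $n$ and $K$. Put $f_k=f(t^k)$, so that $|f_k|\le Kw_n(k)$. Since finite partial sums converge to $x$, we have $f(x)=\sum_kx_kf_k$. Let $c_l=f_{-l}$. Then $c\ne0$ and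
$$|c_l|\le Ke^{2^nl^2}\ (l\ge0),\qquad|c_l|\le Ke^{-2^{-n}l^2}\ (l\le0).$$
The element $at^j$ has coefficient $a_k$ at index $k+j$, so $f(at^j)=0$ reads $\sum_ka_kf_{k+j}=0$. With $l=-(k+j)$ this is $\sum_{k+l=-j}a_kc_l=0$. As $j$ is arbitrary, (7) holds with $\kappa=0$.

**Step 3: bound the truncations of $c$.** Apply Lemma 3 with $N=2^n$, $\varepsilon=2^{-n}$, $\kappa=0$, and take good radii $R_i\to\infty$ from Lemma 4. Let $L=\lfloor\mu R_i\rfloor$ and $M=\lfloor\lambda R_i\rfloor$. On $|t|=e^{-R_i}$, (9) and (10) with $R'=R_i$ give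
$$|a^{(M)}(t)|\ge\tfrac23e^{\Phi(R_i)}-B\ge1\qquad\text{for large }i,$$
because $\Phi(R_i)\to\infty$. Dividing in (8), $|c^{(L)}(t)|\le e^{-\delta R_i^2}$ on that circle.

**Step 4: recover the coefficients.** Fix $l$, and let $i$ be so large that $L\ge l$. Then $c_l$ is the $l$-th Laurent coefficient of $c^{(L)}$, and Cauchy's formula on $|t|=e^{-R_i}$ gives
$$|c_l|\le e^{lR_i}\max_{|t|=e^{-R_i}}|c^{(L)}(t)|\le e^{lR_i-\delta R_i^2}\to0 .$$
So $c_l=0$ for every $l$, which contradicts $c\ne0$. Hence $\overline{aA}=A$.

**Step 5: the $TQ$ property.** Each $a\ne0$ has $e\in\overline{aA}=\overline{Aa}$, while $0$ is not topologically invertible, since $\overline{0A}=\{0\}\not\ni e$. So the set of topologically invertible elements is $A\setminus\{0\}$. It is open, and $A$ is a $TQ$-algebra.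

## 8. Non-invertible elements tending to $e$

We prove the second half of Theorem 1, with the elements $u_s$ of Section 4. By (6), $u_s\to e$ as $s\to0$.

**Step 1: what an inverse would satisfy.** Suppose $u_sb=e$ with $b\in A$. By (1) with $\eta=N'=1$ there is $K$ with $|b_l|\le Ke^{l^2}$ $(l\ge0)$ and $|b_l|\le Ke^{-l^2}$ $(l\le0)$. So Lemma 3 applies with $a=u_s$, $c=b$, $N=\varepsilon=1$, $\kappa=1$. Since $u_s$ has no positive powers, $a^{(M)}=u_s$.

**Step 2: evaluate at a zero.** Take $t=se^{-j^2}=e^{-R}$ with $R=j^2-\log s$. For $j$ large, $R\ge R_0$, and (8) applies at this point. But $u_s(t)=0$ and $b^{(L)}(t)$ is a finite number, so (8) says $1=|0-1|\le e^{-\delta R^2}<1$, a contradiction.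

So every neighborhood of the invertible element $e$ contains non-invertible elements $u_s$, and the set of invertible elements is not open. With Section 7 and with Section 1 (type $F$), this completes the proof of Theorem 1. $\blacksquare$

## 9. Closed ideals, and the exact set of invertible elements

**Theorem 5.** For the algebra $A$:

(a) $A$ is commutative, locally convex and nuclear, and its only closed ideals are $\{0\}$ and $A$. It is an integral domain but not a field, so every maximal ideal is nonzero, dense and not closed.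

(b) $a\in A$ is invertible if and only if $a=t^jh$ with $j\in\mathbb Z$ and $h=\sum_{k\ge0}h_kt^k\in A$, $h_0\ne0$; equivalently, if and only if $a\ne0$ and $a_k\ne0$ for only finitely many $k<0$.

(c) The invertible elements and the non-invertible elements are both dense in $A$. In particular the set of invertible elements has empty interior, although the set of topologically invertible elements is $A\setminus\{0\}$.

Recall that a Fréchet space with increasing norms $|\cdot|_n$ is *nuclear* if for each $n$ there is $m>n$ such that the canonical map from the completion for $|\cdot|_m$ to the completion for $|\cdot|_n$ is nuclear, that is, of the form $x\mapsto\sum_k\xi_k(x)y_k$ with $\sum_k\|\xi_k\|\|y_k\|<\infty$. A known result quoted along with the problem says that a commutative complete metrizable unital algebra is a $Q$-algebra if and only if all its maximal ideals are closed. Part (a) shows how far $A$ is from this: none of its maximal ideals is closed.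

*Proof of (a).* **Closed ideals.** If a nonzero closed ideal contains $a\ne0$, it contains $\overline{aA}=A$.

**Integral domain.** If $ab=0$ and $a\ne0$, then $b$ annihilates $aA$, hence by continuity $\overline{aA}=A$. So $b=be=0$.

**Maximal ideals.** By Theorem 1 there are nonzero non-invertible elements $u_s$, so $A$ is not a field. Since $u_sA$ is a proper nonzero ideal, $\{0\}$ is not a maximal ideal. If $I$ is a maximal ideal, then $\overline I$ is a nonzero closed ideal, so $\overline I=A$. Thus $I$ is dense, and it is not closed since $I\ne A$.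

**Nuclearity.** This is the Grothendieck–Pietsch criterion for Köthe sequence spaces, which asks for $\sum_kw_n(k)/w_{n+1}(k)<\infty$. The ratio is $e^{-2^{-n-1}k^2}$ for $k\ge0$ and $e^{-2^nk^2}$ for $k<0$, so the sum is finite. To see sufficiency directly, write the map from the completion for $|\cdot|_{n+1}$ to that for $|\cdot|_n$ as $x\mapsto\sum_kx_kt^k$. The functional $x\mapsto x_k$ has norm $1/w_{n+1}(k)$, and $|t^k|_n=w_n(k)$, so the map is nuclear.

*Proof of (b).* **Step 1: the two conditions agree.** If $a=t^jh$ as described, $a\ne0$ has finitely many nonzero coefficients of negative index. Conversely, if $a\ne0$ has this property, let $j$ be the least index with $a_j\ne0$. Then $h=t^{-j}a\in A$ has no negative powers, and $h_0=a_j\ne0$.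

**Step 2: sufficiency.** By (4), after scaling to $h_0=1$, $h$ is invertible in $A_+\subset A$. Hence so is $t^jh$ in $A$.

**Step 3: necessity, preparing the annuli.** Let $ab=e$ with $b\in A$, and suppose $a_k\ne0$ for infinitely many $k<0$. A general $a$ comes without known zeros, unlike $u_s$, so we shall produce zeros of $a^{(M)}$ by the argument principle. First, in Lemma 4, $\nu(R)\to\infty$. Indeed, if $\alpha_k\ne0$, then $kR+g_k>k'R+g_{k'}$ for each of the finitely many $k'<k$ once $R$ is large, so $\nu(R)\ge k$ for large $R$. There are infinitely many such $k$.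

For all large $i$ choose, by Lemma 4 with $x=1.1^i$, a good $r_i\in[1.1^i,1.1^{i+1}]$. Then $r_i\le r_{i+1}\le1.1^{i+2}\le1.21\,r_i$. Since $\nu(r_i)\to\infty$, there are arbitrarily large $i$ with $\nu(r_i)<\nu(r_{i+1})$, and then $r_i<r_{i+1}$. We use only such $i$.

**Step 4: apply Lemma 3.** As in Section 8, $c=b$ satisfies the hypotheses with $N=\varepsilon=1$, $\kappa=1$. Take $R=r_i$ and the corresponding $L,M$. Since $r_{i+1}\le2r_i$, for large $i$
$$|a^{(M)}(t)b^{(L)}(t)-1|\le e^{-\delta R^2}<1\qquad\text{on }e^{-r_{i+1}}\le|t|\le e^{-r_i}.\tag{11}$$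

**Step 5: count zeros.** Let $r$ be $r_i$ or $r_{i+1}$ and $\nu=\nu(r)$. Both circles $|t|=e^{-r}$ lie in $|t|\le e^{-r_i}$, so (10) holds on both with $R'=r_i$, $\lambda=3$ and the same $M$. With (9),
$$|a^{(M)}(t)-\alpha_\nu t^{-\nu}|\le\tfrac13|\alpha_\nu t^{-\nu}|+B<|\alpha_\nu t^{-\nu}|\qquad(|t|=e^{-r})$$
for large $i$, since $|\alpha_\nu t^{-\nu}|=e^{\Phi(r)}\to\infty$. So $a^{(M)}$ has no zero on the circle, and its winding number about $0$ equals that of $\alpha_\nu t^{-\nu}$, namely $-\nu(r)$. The function $a^{(M)}$ is holomorphic on $\mathbb C\setminus\{0\}$. By the argument principle its number of zeros in the annulus is the outer winding number minus the inner one: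
$$-\nu(r_i)+\nu(r_{i+1})\ge1 .$$
At such a zero (11) reads $1\le e^{-\delta R^2}<1$, a contradiction. So $a$ has only finitely many nonzero coefficients of negative index. It is nonzero because $ab=e$, and Step 1 gives the form $t^jh$.

*Proof of (c).* Nonzero finite sums $\sum a_kt^k$ are invertible by (b). They are dense, since all finite sums are, and $0$ is the limit of $se$ as $s\to0$. Now let $a$ be invertible, and put $v=\sum_{k\ge1}e^{-k^3}t^{-k}$, which lies in $A$ by (1). For $s\ne0$ the coefficient of $a+sv$ at $-k$ is $a_{-k}+se^{-k^3}$. By (b), $a_{-k}=0$ for large $k$, so infinitely many of these coefficients are nonzero and $a+sv$ is non-invertible, again by (b). Since $a+sv\to a$ as $s\to0$, every invertible element is a limit of non-invertible ones. So the non-invertible elements are dense, and the set of invertible elements has empty interior. The set of topologically invertible elements was found in Theorem 1. $\square$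

Thus proper $TQ$-algebras of type $F$ exist over $\mathbb R$ and over $\mathbb C$. They can be commutative, locally convex, nuclear and without nontrivial closed ideals, but by Proposition 2 they can never be locally $m$-convex.
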